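# Coloring the odd cycles of a complete graph

## 1. Cycles that share edges, and the number $\chi(n,k)$

Throughout, $K_n$ is the complete graph on $n$ vertices, $e(G)$ is the number of edges of $G$, and a $k$-cycle is a cycle with $k$ vertices, regarded as a subgraph. It has no starting point and no direction.

**Definition (the family $\mathcal C(n,k)$).** For $3\le k\le n$, $\mathcal C(n,k)$ is the set of all $k$-cycles in $K_n$.

A sequence of $k$ distinct vertices describes a $k$-cycle, and each cycle is described by $2k$ sequences, so $|\mathcal C(n,k)|=\frac{n(n-1)\cdots(n-k+1)}{2k}$. For example, $K_5$ has $10$ triangles and $120/10=12$ five-cycles. A fixed edge $ab$ lies in $(n-2)(n-3)\cdots(n-k+1)$ of the $k$-cycles: start at $a$, go to $b$, and list the other $k-2$ vertices in order.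

**Definition (proper coloring).** A coloring of $\mathcal C(n,k)$ is proper if any two edge-disjoint cycles receive different colors. The least number of colors in a proper coloring is $\chi(n,k)$. Equivalently, $\chi(n,k)$ is the least number of classes in a partition of $\mathcal C(n,k)$ such that the cycles in each class pairwise share an edge.

Example: in $K_5$, the triangles $123$ and $145$ share a vertex but no edge, so they need different colors. The triangles $123$ and $124$ may have the same color.

**Definition (star).** A class is a star if some edge is common to all its members.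

Example: the triangles $125,135,145$ form a star, with common edge $15$. The four triangles of a $K_4$ pairwise share an edge, because two $3$-subsets of a $4$-set meet in two points. They do not form a star: the edge $12$ is missing from $134$, and the same holds for every other edge by symmetry. For $k\ge 5$ and $n\ge k+1$ here is a non-star. Fix three vertices $a,b,c$ and take all $k$-cycles that contain two edges of the triangle $abc$. Two of these cycles share an edge, since two $2$-subsets of a $3$-set meet. No edge of $abc$ is common to all, since each is avoided by the cycles through the other two. No other edge is common to all: it has an endpoint $v\notin\{a,b,c\}$, and some $k$-cycle through the path $abc$ avoids $v$ because $n\ge k+1$.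

**Definition (Turán number).** $\operatorname{ex}(n,C_k)$ is the maximum number of edges in an $n$-vertex graph with no $k$-cycle.

Example: Mantel's theorem says that $\operatorname{ex}(n,C_3)=\lfloor n^2/4\rfloor$, attained by the complete bipartite graph with parts of sizes $\lfloor n/2\rfloor,\lceil n/2\rceil$. For odd $k$ this bipartite graph still contains no $k$-cycle, and a theorem of Simonovits says that $\operatorname{ex}(n,C_k)=\lfloor n^2/4\rfloor$ for odd $k$ and $n\ge n_0(k)$.

Turán numbers give colorings. Let $B$ be a $C_k$-free graph on the $n$ vertices with $\operatorname{ex}(n,C_k)$ edges. Every $k$-cycle has an edge outside $B$; assign it to one such edge and use the assigned edge as its color. Cycles of one color share that edge, so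
$$\chi(n,k)\le\binom n2-\operatorname{ex}(n,C_k). \tag{1}$$

For odd $k$ we may always use the balanced complete bipartite graph as $B$, for every $n\ge k$. This gives
$$\chi(n,k)\le\binom n2-\Big\lfloor\frac{n^2}4\Big\rfloor=\Big\lfloor\frac{(n-1)^2}4\Big\rfloor . \tag{2}$$
The identity is checked by parity. For $n=2s$, $s(2s-1)-s^2=s^2-s=\lfloor(2s-1)^2/4\rfloor$. For $n=2s+1$, $s(2s+1)-s(s+1)=s^2=\lfloor (2s)^2/4\rfloor$.

The question, stated as a conjecture in "Color the cycles", http://www.renyi.hu/~ohkatona/paper_137.pdf, is whether (2) is an equality for large $n$: **is it true that for every odd $k\ge3$ there is $n_1(k)$ such that $\chi(n,k)=\lfloor (n-1)^2/4\rfloor$ for all $n\ge n_1(k)$?** Two facts may be taken as given: the formula holds for $k=3$ and $n\ge16$, and for odd $k$ the ratio $\chi(n,k)/\binom n2$ tends to $1/2$. The question asks for the exact value. The answer is yes, with an explicit threshold.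

**Theorem 1.** Let $k\ge3$ be odd and $n\ge n_1(k):=90k^2\,30^{\,k-3}$. Then $\chi(n,k)=\lfloor(n-1)^2/4\rfloor$.

The proof, in Sections 4 to 7, is self-contained; it does not use the two facts just quoted or Simonovits' theorem. Sections 8 to 11 prove a stronger theorem.

## 2. Triangles and five-cycles in $K_4$ and $K_5$; two cliques sharing a vertex

**Triangles in $K_4$.** All four triangles pairwise share an edge, so $\chi(4,3)=1$, whereas $\lfloor 9/4\rfloor=2$.

**Triangles in $K_5$.** A pairwise edge-sharing family of triangles is either a star or is contained in a $K_4$. Indeed, if it is not a star, take two members $abc,abd$ and a member that does not contain $ab$. That member shares two vertices with each of $abc$ and $abd$, so it is $acd$ or $bcd$. Say it is $acd$. A triangle with a vertex outside $\{a,b,c,d\}$ that shares an edge with each of $abc,abd,acd$ would have its other two vertices in $\{a,b,c\}\cap\{a,b,d\}\cap\{a,c,d\}=\{a\}$, which is impossible. The case $bcd$ is the same. So in $K_5$ a class has at most $4$ members, and $10$ triangles need at least $3$ classes. Three suffice: all triangles inside $\{1,2,3,4\}$; then $125,135,235$,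 which lie inside $\{1,2,3,5\}$; then $145,245,345$, a star. So $\chi(5,3)=3$, whereas $\lfloor 16/4\rfloor=4$.

**Five-cycles in $K_5$.** The complement of a $5$-cycle in $K_5$ is a $5$-cycle, so each of the $12$ five-cycles is edge-disjoint from exactly one other. Give the two members of each of the six pairs different colors: $\chi(5,5)=2$, and the formula says $4$.

So non-star classes do help when $n$ is small. The next remark shows that for $k\ge 5$ the threshold must grow with $k$.

**Remark.** For odd $k\ge5$ the formula fails at $n=2k-5\ge k$, so any valid $n_1(k)$ is at least $2k-4$. Let a $K_{k-1}$ and a $K_{k-3}$ share exactly one vertex. This graph has $2k-5$ vertices. A cycle lies inside one block, and both blocks have fewer than $k$ vertices, so there is no $k$-cycle. The number of edges is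
$$\binom{k-1}2+\binom{k-3}2=\frac{(k^2-3k+2)+(k^2-7k+12)}2=k^2-5k+7,$$
while $\lfloor(2k-5)^2/4\rfloor=\lfloor k^2-5k+\frac{25}4\rfloor=k^2-5k+6$. So $\operatorname{ex}(n,C_k)\ge\lfloor n^2/4\rfloor+1$, and (1) gives $\chi(n,k)\le\lfloor(n-1)^2/4\rfloor-1$.

## 3. When all classes are stars, and what non-stars do to the argument

Suppose that $\mathcal C(n,k)$ is partitioned into $\ell$ stars. Choose from each class an edge common to its members, let $S$ be the set of chosen edges, and let $G=K_n-S$. Every $k$-cycle contains an edge of $S$, so $G$ has no $k$-cycle. By Simonovits' theorem $e(G)\le\lfloor n^2/4\rfloor$ for large $n$, hence $\ell\ge|S|\ge\lfloor(n-1)^2/4\rfloor$. For colorings by stars we are done.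

Now let $t$ of the $\ell$ classes be non-stars. The natural repair is to put into $S$, for each non-star class, all $k$ edges of one of its members $C$, since every member of the class shares an edge with $C$. Then $G$ is again $C_k$-free, but $|S|\le \ell+(k-1)t$, and we get only
$$\ell\ge\Big\lfloor\frac{(n-1)^2}4\Big\rfloor-(k-1)t .$$
This is useless unless $t$ is under control. Counting cycles does not control $t$: a star at an edge has room for $(n-2)\cdots(n-k+1)$ cycles, so already $\binom n2/k\le n(n-1)/6$ stars have, on paper, room for all of $\mathcal C(n,k)$. A count of cycles therefore allows many of the $\lfloor(n-1)^2/4\rfloor$ classes to be non-stars.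

The way out is to spend nothing on the non-star classes. Put in $S$ only the edges chosen from the stars, and accept that $G=K_n-S$ contains $k$-cycles. Every non-star class leaves one more edge in $G$, above the Turán threshold. We shall see two things:

* a non-star class has only $O(n^{k-3})$ members (Lemma 1);
* each edge of $G$ above $\lfloor n^2/4\rfloor$ forces $\Omega(n^{k-2})$ further $k$-cycles in $G$ (Lemma 3).

The $k$-cycles of $G$ must all be held by the non-star classes. Each such class costs $\Omega(n^{k-2})$ new cycles and can hold only $O(n^{k-3})$, so for large $n$ no number of non-star classes pays off, and no bound on $t$ is needed.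

## 4. Pairwise edge-sharing families without a common edge

**Lemma 1.** Let $n\ge2k$. If $\mathcal A\subseteq\mathcal C(n,k)$ is nonempty, its members pairwise share an edge, and no edge is common to all members, then $|\mathcal A|\le k^2n^{k-3}$.

The exponent $k-3$ is the right one for $k\ge5$: the family of Section 1 built on a triangle $abc$ has $3(n-3)(n-4)\cdots(n-k+1)$ members, with $k-3$ factors after the $3$.

**Step 1: two distinct edges lie together in at most $n^{k-3}$ of the $k$-cycles.** The purpose is to show that fixing a second edge costs a factor $n$ compared with a star.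

If the edges are $ab$ and $bc$, a cycle containing both can be written $(a,b,c,z_1,\dots,z_{k-3})$, with at most $n^{k-3}$ choices for the $z_i$.

If the edges $ab$ and $cd$ are disjoint and $k=3$, no cycle contains both. Otherwise a cycle containing both is written uniquely as $(a,b,z_1,\dots,z_{k-2})$, starting at $a$ toward $b$. The edge $cd$ occupies two consecutive positions among the $z$'s: there are $k-3$ places and $2$ orders. The other $k-4$ entries have at most $n^{k-4}$ choices. The total is at most $2(k-3)n^{k-4}\le n^{k-3}$, because $n\ge2k$.

**Step 2: every member contains two prescribed edges from a short list.** Fix $C\in\mathcal A$. Every member of $\mathcal A$ contains some edge $e$ of $C$. Fix $e\in E(C)$. As $e$ is not common to all members, there is $C_e\in\mathcal A$ with $e\notin C_e$. A member $D$ containing $e$ differs from $C_e$ and shares with $C_e$ an edge $f$; here $f\ne e$ since $e\notin C_e$. So $D$ contains $e$ and one of the $k$ edges $f$ of $C_e$, and by Step 1 at most $k\,n^{k-3}$ members contain $e$. Summing over the $k$ edges of $C$ gives $|\mathcal A|\le k^2n^{k-3}$. $\square$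

## 5. More than $n^2/4$ edges: a dense subgraph and an edge with many common neighbors

We want one edge $xy$ that lies in many $k$-cycles. The model is an even balanced complete bipartite graph with one edge $xy$ added inside a part $P$. The $k$-cycles through $xy$ go from $x$ to $y$ by a path with $k-2$ inner vertices, alternately in the other part and in $P$; there are about $(n/2)^{k-2}$ of them. In general $G$ may look quite different and may even have isolated vertices, so we first pass to a subgraph of large minimum degree.

**Lemma 2.** Let $n\ge12$ and let $G$ be an $n$-vertex graph with $e(G)>n^2/4$. Then $G$ has an induced subgraph $H$ on $m>n/3$ vertices with minimum degree $\delta(H)>2m/5$, which contains an edge $xy$ with more than $m/15$ common neighbors in $H$.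

The constant $2/5$ has to be below $1/2$, so that deleting vertices of low degree increases the excess over $m^2/4$, and above $1/3$, so that the three degrees in a triangle sum to more than $m$.

**Step 1: deleting vertices of low degree, and following the excess.** As long as the current graph $G_m$ on $m$ vertices has a vertex of degree at most $2m/5$, delete such a vertex. Put $\varphi(m)=e(G_m)-m^2/4$. Since $(m-1)^2/4=m^2/4-m/2+1/4$, a deletion gives
$$\varphi(m-1)\ge\varphi(m)-\frac{2m}5+\frac m2-\frac14=\varphi(m)+\frac m{10}-\frac14 .$$
We have $\varphi(n)>0$. Hence, for every $m$ reached,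
$$\varphi(m)>\sum_{i=m+1}^n\Big(\frac i{10}-\frac14\Big)=\frac{n(n+1)-m(m+1)}{20}-\frac{n-m}4=\frac{n^2-m^2-4(n-m)}{20}. \tag{3}$$

**Step 2: the process stops early.** On the other hand $\varphi(m)\le\binom m2-\frac{m^2}4=\frac{m^2}4-\frac m2$. Combined with (3), after multiplying by $20$,
$$n^2-m^2-4n+4m<5m^2-10m,\qquad\text{so}\qquad n^2-4n<6m^2-14m\le6m^2 .$$
As $n\ge12$, we have $4n\le n^2/3$ and so $n^2-4n\ge\frac23n^2$. Therefore $m^2>n^2/9$, that is, $m>n/3$, for every $m$ reached. So the process stops at some $H=G_m$ with $m>n/3\ge4$, and at that moment $\delta(H)>2m/5$. $H$ is an induced subgraph, because only vertices were deleted.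

**Step 3: $H$ contains a triangle.** All terms added in passing from $n$ to $m$ had $i\ge5$, hence were positive. So $\varphi(m)>0$, that is, $e(H)>m^2/4$, and Mantel's theorem gives a triangle $u_1u_2u_3$ in $H$.

**Step 4: one edge of the triangle has many common neighbors.** For $v\in V(H)$ let $d_v$ be the number of the $u_i$ adjacent to $v$. A vertex $v$ is a common neighbor of exactly $\binom{d_v}2$ of the three pairs. For every integer $d$ we have $\binom d2-(d-1)=\frac{(d-1)(d-2)}2\ge0$. So the three numbers of common neighbors sum to
$$\sum_v\binom{d_v}2\ge\sum_v(d_v-1)=\sum_{i=1}^3d_H(u_i)-m>\frac65m-m=\frac m5,$$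
and some pair $u_iu_j$ has more than $m/15$ common neighbors in $H$. Call it $xy$. $\square$

## 6. Many odd cycles through $xy$

Let
$$a_k=\frac1{15}\Big(\frac4{375}\Big)^{(k-3)/2},\qquad c_k=\frac{a_k}{2\cdot3^{k-2}} .$$

**Lemma 3.** Let $k\ge3$ be odd and $n\ge\max(12,3k^2/a_k)$. Every $n$-vertex graph $G$ with $e(G)>n^2/4$ has an edge lying in at least $c_kn^{k-2}$ cycles of length $k$ of $G$.

Take $H,m,xy$ from Lemma 2 and put
$$W=N_H(x)\cap N_H(y),\quad w=|W|>\frac m{15},\quad \delta=\delta(H)>\frac{2m}5,\quad j=\frac{k-3}2 .$$
The plan is to go from $x$ to $W$, walk so that every second vertex is in $W$, and return from $W$ to $y$. Such a walk between $x$ and $y$ has $2j+1=k-2$ inner vertices, and this is where $k$ odd is used.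

**Step 1: counting the walks by a matrix.** Consider sequences
$$(w_0,b_1,w_1,\dots,b_j,w_j),\quad w_i\in W,\ b_i\in V(H),\ \text{consecutive terms adjacent}. \tag{4}$$
Let $Q$ be the $W\times V(H)$ matrix whose $(u,b)$ entry is $1$ if $ub\in E(H)$ and $0$ otherwise, and let $A=QQ^T$. The entry $A_{uu'}$ is the number of $b\in V(H)$ adjacent to both $u$ and $u'$. So the number of sequences (4) is
$$\sum_{w_0,\dots,w_j}A_{w_0w_1}A_{w_1w_2}\cdots A_{w_{j-1}w_j}=\mathbf 1^TA^j\mathbf 1,$$
with $A^0=I$ when $j=0$, in which case the value is $w$.

**Step 2: reducing to $j=1$ by convexity.** We show that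
$$\mathbf 1^TA^j\mathbf 1\ge w\Big(\frac{\mathbf 1^TA\mathbf 1}w\Big)^j . \tag{5}$$
For $j=0$ both sides are $w$. Let $j\ge1$. The matrix $A$ is symmetric and positive semidefinite, so it has an orthonormal eigenbasis $v_1,\dots,v_w$ with eigenvalues $\lambda_i\ge0$. Put $p_i=\langle\mathbf 1,v_i\rangle^2/w$; then $p_i\ge0$ and $\sum p_i=\|\mathbf 1\|^2/w=1$. Since $t\mapsto t^j$ is convex on $[0,\infty)$, Jensen's inequality gives
$$\frac{\mathbf 1^TA^j\mathbf 1}w=\sum_ip_i\lambda_i^j\ge\Big(\sum_ip_i\lambda_i\Big)^j=\Big(\frac{\mathbf 1^TA\mathbf 1}w\Big)^j .$$

**Step 3: the case $j=1$ by Cauchy–Schwarz.** We have $\mathbf 1^TA\mathbf 1=\|Q^T\mathbf 1\|^2$, and the entry of $Q^T\mathbf 1$ at $b$ is $|N_H(b)\cap W|$. Hence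
$$\mathbf 1^TA\mathbf 1=\sum_{b\in V(H)}|N_H(b)\cap W|^2\ge\frac1m\Big(\sum_b|N_H(b)\cap W|\Big)^2=\frac1m\Big(\sum_{u\in W}d_H(u)\Big)^2\ge\frac{(w\delta)^2}m ,$$
where the middle equality counts the pairs $(u,b)$ with $u\in W$, $ub\in E(H)$ in two ways. With (5), the number of sequences (4) is at least
$$w\Big(\frac{w\delta^2}m\Big)^j>\frac m{15}\Big(\frac1m\cdot\frac m{15}\cdot\frac{4m^2}{25}\Big)^j=\frac m{15}\Big(\frac{4m^2}{375}\Big)^j=a_km^{2j+1}=a_km^{k-2}.$$

**Step 4: discarding degenerate walks.** A sequence (4) has $k-2$ terms. If two given positions carry the same vertex, or a given position carries $x$ (or $y$), at most $m^{k-3}$ sequences remain. So the number of sequences with a repeated term or with a term in $\{x,y\}$ is at most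
$$\Big(\binom{k-2}2+2(k-2)\Big)m^{k-3}=\frac{(k-2)(k+1)}2\,m^{k-3}\le\frac{k^2}2\,m^{k-3}.$$
As $m>n/3\ge k^2/a_k$, this is less than $\frac{a_k}2m^{k-2}$. So more than $\frac{a_k}2m^{k-2}$ sequences remain.

**Step 5: the remaining walks are distinct cycles.** Each remaining sequence gives the $k$-cycle $x\,w_0\,b_1\,w_1\cdots b_j\,w_j\,y\,x$ of $H\subseteq G$: the edges $xw_0$ and $w_jy$ exist because $w_0,w_j\in W$. It contains $xy$. Different sequences give different cycles, since the sequence is read off the cycle by starting at $x$ and moving away from $y$. So $xy$ lies in at least $\frac{a_k}2m^{k-2}\ge\frac{a_k}2\big(\frac n3\big)^{k-2}=c_kn^{k-2}$ cycles of length $k$ of $G$. $\square$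

## 7. Peeling edges: proof of Theorem 1

The upper bound is (2). For the lower bound, first the constants.

**Step 1: for $n\ge n_1(k)$ both lemmas apply and $c_kn\ge k^2$.** We have
$$\frac{k^2}{c_k}=k^2\cdot2\cdot3^{k-2}\cdot15\Big(\frac{375}4\Big)^{(k-3)/2}=90k^2\Big(9\cdot\frac{375}4\Big)^{(k-3)/2}=90k^2\Big(\frac{3375}4\Big)^{(k-3)/2}\le90k^2\,30^{k-3}=n_1(k),$$
because $3375/4<900$. Clearly $n_1(k)\ge\max(12,2k)$. Finally $3k^2/a_k=45k^2(375/4)^{(k-3)/2}\le n_1(k)$.

**Step 2: few $k$-cycles after removing only the star edges.** Suppose that $\mathcal C(n,k)$ is partitioned into $\ell\le\lfloor(n-1)^2/4\rfloor-1$ nonempty classes, each pairwise edge-sharing. Let $t$ be the number of non-star classes. For each of the other $\ell-t$ classes choose one edge common to its members, let $S$ be the set of chosen edges, and put $G=K_n-S$. Then, by the identity in (2),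
$$e(G)\ge\binom n2-(\ell-t)\ge\Big\lfloor\frac{n^2}4\Big\rfloor+1+t .$$
A $k$-cycle of $G$ avoids $S$, so it is in no star class. It therefore lies in one of the $t$ non-star classes, and by Lemma 1 $G$ has at most $t\,k^2n^{k-3}$ cycles of length $k$.

**Step 3: many $k$-cycles by peeling.** While the current graph has at least $\lfloor n^2/4\rfloor+1>n^2/4$ edges, Lemma 3 gives an edge lying in at least $c_kn^{k-2}$ of its $k$-cycles; delete this edge. Starting from $G$ this can be done $t+1$ times, since before the $s$-th deletion there are at least $\lfloor n^2/4\rfloor+1+t-(s-1)$ edges. A cycle destroyed in one step is absent from all later graphs, so cycles destroyed in different steps are different. Thus $G$ has at least $(t+1)c_kn^{k-2}$ cycles of length $k$.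

**Step 4: comparison.** Steps 2 and 3 give $(t+1)c_kn^{k-2}\le t\,k^2n^{k-3}$. For $t=0$ this says $c_kn^{k-2}\le0$, which is false. For $t\ge1$ it gives $c_kn\le\frac t{t+1}k^2<k^2$, contrary to Step 1. So $\chi(n,k)\ge\lfloor(n-1)^2/4\rfloor$, and with (2) Theorem 1 is proved. $\blacksquare$

In Step 3 we need the excess edges to contribute additively. This is why Lemma 3 provides one edge in many cycles, and not only many cycles.

## 8. Edge-color-critical graphs and $r$ edge-disjoint copies

The same comparison proves more. We need four further notions.

**Definition (edge-color-critical).** A graph $F$ with chromatic number $\chi(F)=p+1\ge3$ is edge-color-critical if $\chi(F-ab)=p$ for some edge $ab$.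

Example: an odd cycle has chromatic number $3$, and without an edge it is a path, so $p=2$. The complete graph $K_{p+1}$ is another example: after deleting $ab$, the vertices $a,b$ can share a color. Two disjoint triangles are not an example, since deleting any edge leaves a triangle.

**Definition (copies).** A copy of $F$ is a subgraph of $K_n$ isomorphic to $F$. A copy of $C_k$ is a member of $\mathcal C(n,k)$.

**Definition ($\chi_r$).** For $r\ge2$, $\chi_r(n,F)$ is the least number of colors in a coloring of the copies of $F$ in $K_n$ without $r$ pairwise edge-disjoint copies of one color. Call such a coloring valid.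

Example: $\chi_2(n,C_k)=\chi(n,k)$. Also $\chi_3(5,C_5)=1$, since three edge-disjoint $5$-cycles would need $15$ edges and $K_5$ has $10$.

**Definition (Turán graph).** $T_p(n)$ is the complete $p$-partite graph on $n$ vertices with part sizes differing by at most one, and $t_p(n)=e(T_p(n))$.

Example: $T_3(7)=K_{3,2,2}$ and $t_3(7)=6+6+4=16$; also $t_2(n)=\lfloor n^2/4\rfloor$. Turán's theorem says that an $n$-vertex graph with more than $t_p(n)$ edges contains $K_{p+1}$.

From now on $F$ is an edge-color-critical graph without isolated vertices, $\chi(F)=p+1\ge3$, $h=|V(F)|$, $f=|E(F)|$, and $M=\binom n2-t_p(n)$.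

**Theorem 2.** For all $n\ge n_1(F,r)$:

1. $\displaystyle\chi_r(n,F)=\Big\lceil\frac M{r-1}\Big\rceil$.
2. If $(r-1)\mid M$ (in particular for $r=2$), the optimal colorings are exactly the following. Take a copy of $T_p(n)$ in $K_n$, partition the $M$ remaining edges into $M/(r-1)$ sets $S_i$ of size $r-1$, and give each copy of $F$ a color $i$ such that the copy contains an edge of $S_i$.

In particular, for $k$ odd and $n$ large, $\chi_r(n,C_k)=\big\lceil\lfloor(n-1)^2/4\rfloor/(r-1)\big\rceil$, since $M=\lfloor(n-1)^2/4\rfloor$ for $p=2$. And every optimal proper coloring of $\mathcal C(n,k)$ consists of stars centered at the edges inside the two parts of a balanced bipartition.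

Both halves of the proof of Theorem 1 need a replacement. Section 9 replaces Lemma 3, and Section 10 replaces the division into stars and non-stars.

## 9. One edge above $t_p(n)$: an edge in $\Omega(n^{h-2})$ copies of $F$

**Lemma 4.** There are $c=c(F)>0$ and $n_0(F)$ such that every graph $G$ on $n\ge n_0(F)$ vertices with $e(G)>t_p(n)$ has an edge lying in at least $cn^{h-2}$ copies of $F$ in $G$.

Let $\varepsilon=\frac1{4p^2}$, so $\varepsilon\le\frac1{16}$, and let $n\ge16p^3$.

**Step 1: a subgraph of large minimum degree that contains $K_{p+1}$.** Repeatedly delete from the current $m$-vertex graph $G_m$ a vertex of degree at most $(1-\frac1p-\varepsilon)m$, as long as there is one. Removing a vertex of a largest part from $T_p(m)$ leaves $T_p(m-1)$, so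
$$t_p(m)-t_p(m-1)=m-\Big\lceil\frac mp\Big\rceil\ge\Big(1-\frac1p\Big)m-1 .$$
Hence the excess $g(m)=e(G_m)-t_p(m)$ satisfies $g(m-1)\ge g(m)+\varepsilon m-1$. As $g(n)\ge1$ and $g(m)\le\binom m2$, for every $m$ reached
$$\frac{m^2}2\ge g(m)\ge1+\sum_{i=m+1}^n(\varepsilon i-1)\ge\frac\varepsilon2(n^2-m^2)-n . \tag{6}$$
The last inequality holds because the sum equals $\frac\varepsilon2\big(n^2-m^2+n-m\big)-(n-m)$. From (6), $(1+\varepsilon)m^2\ge\varepsilon n^2-2n$. Since $n\ge16p^2=4/\varepsilon$, we have $2n\le\varepsilon n^2/2$, so $(1+\varepsilon)m^2\ge\varepsilon n^2/2$. With $1+\varepsilon\le2$ this gives $m\ge\frac{\sqrt\varepsilon}2n=\frac n{4p}$. So the process stops at some induced subgraph $H$ with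
$$m\ge\frac n{4p}\quad\text{vertices and}\quad\delta(H)>\Big(1-\frac1p-\varepsilon\Big)m .$$
Since $n\ge16p^3$, $m\ge4p^2=1/\varepsilon$, so all terms $\varepsilon i-1$ with $i>m$ are nonnegative and (6) gives $g(m)\ge1$. Thus $e(H)>t_p(m)$, and by Turán's theorem $H\supseteq K_{p+1}$.

Say that $v$ misses $u$ if $v=u$ or $vu\notin E(H)$. Exactly $m-d_H(u)$ vertices miss $u$, so every vertex is missed by fewer than $(\frac1p+\varepsilon)m$ vertices.

**Step 2: a clique vertex with many replacements.** For $p=2$ we found a pair in a triangle with many common neighbors, that is, a clique vertex that can be replaced in many ways. For general $p$ we must replace $p-1$ vertices one after another, and never replace the same index twice. Let $u_0,\dots,u_p$ span a clique of $H$, let $R\subseteq\{0,\dots,p\}$ be the set of indices already used, with $\rho=|R|\le p-2$, and let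
$$X_i=\{v\in V(H): v\text{ misses no }u_l\text{ with }l\ne i\}.$$
The claim is that $|X_i|\ge\frac m{4p(p+1)}$ for some $i\notin R$.

Let $X=\bigcup_{i\notin R}X_i$ and $v\notin X$. Then $v$ misses some $u_l$ with $l\in R$, or at least two $u_l$ with $l\notin R$. Otherwise $v$ would miss none of the $u_l$ with $l\in R$ and at most one $u_i$ with $i\notin R$. In that case $v\in X_i$ for this $i$, or, if it misses none, for every $i\notin R$ (such $i$ exist). Give weight $2$ to each miss of a $u_l$ with $l\in R$ and weight $1$ to each miss of a $u_l$ with $l\notin R$. Every vertex outside $X$ carries weight at least $2$, so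
$$2(m-|X|)\le(2\rho+p+1-\rho)\Big(\frac1p+\varepsilon\Big)m\le(2p-1)\Big(\frac1p+\varepsilon\Big)m ,$$
using $\rho\le p-2$. Hence
$$|X|\ge m\Big(1-\frac{2p-1}{2p}-\frac{2p-1}2\varepsilon\Big)\ge m\Big(\frac1{2p}-p\varepsilon\Big)=\frac m{4p}.$$
At most $p+1$ sets $X_i$ cover $X$, so one of them has at least $\frac m{4p(p+1)}$ elements.

**Step 3: an edge $xy$ in many $K_{p+1}$.** Start with one clique of $H$ on $p+1$ vertices and $R=\emptyset$. Perform $p-1$ steps. In each, choose an $i\notin R$ as in Step 2 by a rule depending only on the current clique and $R$, replace $u_i$ by any $v\in X_i$, and add $i$ to $R$. The result is again a clique, since $v$ is adjacent to all $u_l$ with $l\neq i$. Step 2 applies each time, as $|R|\le p-2$ before each step.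

This produces at least $\big(\frac m{4p(p+1)}\big)^{p-1}$ sequences of replacing vertices. The sequence of chosen indices, the pattern, takes at most $(p+1)^{p-1}$ values. So at least
$$\alpha_0m^{p-1},\qquad\alpha_0=\big(4p(p+1)^2\big)^{-(p-1)},$$
sequences have the same pattern. For this pattern two indices are never replaced; the corresponding vertices $x,y$ of the initial clique are then the same for all these sequences. Each index is replaced at most once, so all replacing vertices are present in the final clique. Writing the sequence of replacing vertices as $(w_2,\dots,w_p)$, we get at least $\alpha_0m^{p-1}$ ordered tuples $(w_2,\dots,w_p)$ that form a $K_{p+1}$ together with $x,y$.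

**Step 4: blowing up.** The aim is to find many complete $p$-partite patterns of which parts $2,\dots,p$ are joined to $x$ and $y$. For a tuple from Step 3, the vertices $w_2,\dots,w_p$ have at least
$$m-(p-1)\Big(\frac1p+\varepsilon\Big)m=\Big(\frac1p-(p-1)\varepsilon\Big)m\ge\frac m{2p}$$
common neighbors $v_1$, since $(p-1)\varepsilon\le\frac1{4p}$. Let $g:V(H)^p\to\{0,1\}$ be the indicator function of the tuples $(v_1,w_2,\dots,w_p)$ obtained. (The vertex $v_1$ need not be adjacent to $x$ or $y$.) Its mean is at least $\alpha=\alpha_0/(2p)$.

For a $\{0,1\}$-valued function $q(a,b)$ of mean $\mu$, with all variables uniform and independent, Jensen's inequality gives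
$$\mathbb E_b\,\mathbb E_{a_1,\dots,a_h}\prod_{s=1}^hq(a_s,b)=\mathbb E_b\big(\mathbb E_a\,q(a,b)\big)^h\ge\mu^h . \tag{7}$$
Apply (7) to the first coordinate $a$ of $g$, with $b$ the remaining coordinates. The function $\prod_sg(v^{(1)}_s,z_2,\dots,z_p)$ is again $\{0,1\}$-valued and has mean at least $\alpha^h$. Apply (7) to this function with $a=z_2$ and $b$ all other variables; the result has mean at least $\alpha^{h^2}$. After all $p$ coordinates have been treated, the function is $\prod_{s_1,\dots,s_p}g(v^{(1)}_{s_1},\dots,v^{(p)}_{s_p})$, and its mean is at least $\alpha^{h^p}$. So at least $\alpha^{h^p}m^{ph}$ arrays $(v^{(i)}_s)_{1\le i\le p,\,1\le s\le h}$ satisfy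
$$g(v^{(1)}_{s_1},\dots,v^{(p)}_{s_p})=1\quad\text{for all }s_1,\dots,s_p .$$
In such an array $v^{(i)}_s$ and $v^{(i')}_{s'}$ are adjacent in $H$ for $i\ne i'$, because they occur together in a tuple on which $g=1$, and the entries of such a tuple are pairwise adjacent. Also $x$ and $y$ are adjacent to all $v^{(i)}_s$ with $i\ge2$.

**Step 5: placing $F$ with $ab$ on $xy$.** Take an edge $ab$ with $\chi(F-ab)=p$ and a proper coloring of $F-ab$ with colors $1,\dots,p$. Since $\chi(F)>p$, the vertices $a$ and $b$ have the same color; call it $1$. Given an array from Step 4, map $a\mapsto x$, $b\mapsto y$, and map the other vertices of color $i$ to entries $v^{(i)}_s$ with distinct $s$, by a fixed assignment of vertices to positions. There are $h$ positions for each color, so this is possible. The map is a homomorphism $F\to H$: the edge $ab$ goes to $xy$; another edge at $a$ or $b$ goes to a vertex of color $i\ge2$, so it is mapped to an edge from $x$ or $y$ to $v^{(i)}_s$; every other edge joins different colors.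

The map uses $h-2$ of the $ph$ coordinates of the array. Projecting the arrays onto these coordinates, each fiber has at most $m^{ph-h+2}$ elements, so there are at least $\alpha^{h^p}m^{h-2}$ different homomorphisms $F\to H$ with $a\mapsto x$, $b\mapsto y$. Those that identify a given pair of vertices of $F$ number at most $m^{h-3}$ (the pair $a,b$ is never identified), so at most $h^2m^{h-3}$ are not injective. If $m\ge2h^2\alpha^{-h^p}$, at least $\frac12\alpha^{h^p}m^{h-2}$ are injective. A copy of $F$ arises from at most $h!$ injective maps, and each copy obtained contains $xy$. As $m\ge n/(4p)$, for $n$ large $xy$ lies in at least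
$$\frac{\alpha^{h^p}}{2\,h!}\Big(\frac n{4p}\Big)^{h-2}=c\,n^{h-2},\qquad c=\frac{\alpha^{h^p}}{2\,h!\,(4p)^{h-2}},$$
copies of $F$ in $H\subseteq G$. $\square$

For $p=2$ and $F=C_k$ the picture is that of Section 6: part $2$ plays the role of $W$, part $1$ consists of the vertices $b_i$, and the cycle leaves $x$ into part $2$, alternates, and returns from part $2$ to $y$.

Since $\chi(F)>p$, the graph $T_p(n)$ contains no copy of $F$. So Lemma 4 gives $\operatorname{ex}(n,F)=t_p(n)$ for $n\ge n_0(F)$, where $\operatorname{ex}(n,F)$ is the maximum number of edges in an $n$-vertex graph without a copy of $F$. Peeling as in Section 7 gives more. In a graph with at least $t_p(n)+s$ edges we can delete $s$ times an edge lying in at least $cn^{h-2}$ copies of $F$ of the current graph, and the copies destroyed in different steps are different. Hence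
$$\text{a graph on }n\ge n_0(F)\text{ vertices with at least }t_p(n)+s\text{ edges }(s\ge0)\text{ contains at least }s\,c\,n^{h-2}\text{ copies of }F. \tag{8}$$

## 10. Heavy edges of a class

For $r\ge3$, stars and non-stars no longer describe the classes. The union of a star at an edge $e$ and a pairwise edge-sharing non-star family is allowed for $r=3$: among any three of its members, two belong to the same one of the two families, so they share an edge. This class has no common edge, and yet it may be as large as a star. What can be read off a class is the set of edges that lie in very many members.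

**Lemma 5.** Let $\mathcal A$ be a family of copies of $F$ in $K_n$ without $r$ pairwise edge-disjoint members. Let $K=(r-1)fh^3$ and call an edge heavy if it lies in more than $Kn^{h-3}$ members of $\mathcal A$. Let $q$ be the number of heavy edges. Then:

(i) $q\le r-1$;

(ii) if $q=r-1$, every member of $\mathcal A$ contains a heavy edge;

(iii) in any case at most $(r-1)fK\,n^{h-3}$ members contain no heavy edge.

Example: for $F=C_k$, $r=2$ and $\mathcal A$ the full star at $e$, the edge $e$ lies in $(n-2)\cdots(n-k+1)$ members. For large $n$ this exceeds $Kn^{k-3}$, so $e$ is heavy, and by (i) it is the only heavy edge.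

**Step 1: two edges together lie in few copies.** Two distinct edges span at least three vertices. If a copy of $F$ contains both edges, it is the image of an injective map $V(F)\to V(K_n)$ that takes some three vertices of $F$ to three chosen vertices of these edges. There are at most $h^3$ ways to choose the three preimages and at most $n^{h-3}$ ways to map the other vertices. So two distinct edges lie together in at most $h^3n^{h-3}$ copies of $F$.

**Step 2: heavy edges can be extended to edge-disjoint members.** Suppose there were distinct heavy edges $e_1,\dots,e_{q'}$ and pairwise edge-disjoint members $D_1,\dots,D_l$ containing none of the $e_i$, with $l+q'=r$. We derive a contradiction. For $i=1,\dots,q'$ in turn, choose $A_i\in\mathcal A$ that contains $e_i$ and avoids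

* the edges of $D_1,\dots,D_l$,
* the edges of $A_1,\dots,A_{i-1}$,
* the edges $e_{i+1},\dots,e_{q'}$.

None of these forbidden edges is $e_i$: the $D$'s do not contain it, the earlier $A$'s were chosen to avoid it, and the $e$'s are distinct. The number of forbidden edges is at most $lf+(i-1)f+(q'-i)\le lf+(q'-1)f=(r-1)f$. By Step 1 each of them excludes at most $h^3n^{h-3}$ of the members containing $e_i$, so altogether at most $(r-1)fh^3n^{h-3}=Kn^{h-3}$ are excluded. As $e_i$ is heavy, more than $Kn^{h-3}$ members contain it, and a choice exists. Now $D_1,\dots,D_l,A_1,\dots,A_{q'}$ are $r$ pairwise edge-disjoint members, a contradiction.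

**Step 3: the three statements.** The case $l=0$, $q'=r$ of Step 2 says that there are no $r$ heavy edges, which is (i). The case $l=1$, $q'=r-1$ says that if there are $r-1$ heavy edges, no member avoids all of them, which is (ii). For (iii), take a maximal pairwise edge-disjoint subfamily of the members that contain no heavy edge. It has at most $r-1$ members, hence at most $(r-1)f$ edges in total, all non-heavy. By maximality every member without a heavy edge contains one of these edges, and each of these edges lies in at most $Kn^{h-3}$ members. $\square$

## 11. Proof of Theorem 2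

Let $n$ be at least $n_0(F)$, so large that also $cn>(r-1)fK$, and large enough for Simonovits' theorem quoted in Step 4.

**Step 1: colorings with $\lceil M/(r-1)\rceil$ colors.** Partition the $M$ edges outside a copy of $T_p(n)$ into $\lceil M/(r-1)\rceil$ sets of size at most $r-1$. No copy of $F$ is contained in $T_p(n)$, so each copy meets some set; give it the index of a set it meets. Copies of color $i$ all meet a fixed set of at most $r-1$ edges, and $r$ pairwise edge-disjoint ones would need $r$ different edges of that set. So the coloring is valid and $\chi_r(n,F)\le\lceil M/(r-1)\rceil$. If $(r-1)\mid M$, this shows that all colorings described in part 2 are valid with at most $M/(r-1)$ colors; once part 1 is proved, they are optimal.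

**Step 2: removing the heavy edges of an arbitrary valid coloring.** Let a valid coloring have $\ell$ classes. Let $b$ be the number of classes with at most $r-2$ heavy edges, let $S$ be the set of all edges that are heavy for some class, and $G=K_n-S$. By Lemma 5(i) the other $\ell-b$ classes have exactly $r-1$ heavy edges, so
$$|S|\le(r-1)(\ell-b)+(r-2)b=(r-1)\ell-b, \tag{9}$$
$$e(G)\ge\binom n2-(r-1)\ell+b=t_p(n)+\big(M-(r-1)\ell\big)+b . \tag{10}$$
A copy of $F$ in $G$ contains no edge that is heavy for its class. By Lemma 5(ii) its class cannot have $r-1$ heavy edges, so it is one of the $b$ classes, and by Lemma 5(iii) $G$ contains at most $b(r-1)fK\,n^{h-3}$ copies of $F$.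

**Step 3: the lower bound.** If $(r-1)\ell\le M-1$, then (10) gives $e(G)\ge t_p(n)+b+1$, and by (8) $G$ contains at least
$$(b+1)\,c\,n^{h-2}>b(r-1)fK\,n^{h-3}$$
copies of $F$, because $cn>(r-1)fK$. This contradicts Step 2. So $(r-1)\ell\ge M$, hence $\ell\ge\lceil M/(r-1)\rceil$, which proves part 1.

**Step 4: the structure when $(r-1)\ell=M$.** Let $(r-1)\mid M$ and let the coloring be optimal, so $(r-1)\ell=M$. By (10), $e(G)\ge t_p(n)+b$, so (8) and Step 2 give $b\,c\,n^{h-2}\le b(r-1)fK\,n^{h-3}$. As $cn>(r-1)fK$, this forces $b=0$. Then by Step 2 $G$ contains no copy of $F$, so $e(G)\le\operatorname{ex}(n,F)=t_p(n)$ and therefore $|S|\ge M=(r-1)\ell$. With (9), $|S|=(r-1)\ell$. So every class has exactly $r-1$ heavy edges, the $\ell$ sets $S_1,\dots,S_\ell$ of heavy edges are disjoint and partition $S$, and $e(G)=t_p(n)$.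

Now we use a theorem of Simonovits (M. Simonovits, *A method for solving extremal problems in graph theory, stability problems*, 1968): for edge-color-critical $F$ with $\chi(F)=p+1$ and $n$ large, $T_p(n)$ is the unique extremal graph. So $G$ is a copy of $T_p(n)$, and the $M$ edges outside it are partitioned into the sets $S_i$ of size $r-1$. By Lemma 5(ii), every copy of color $i$ contains an edge of $S_i$. So the coloring is one of those described in part 2. Conversely, all colorings described there are optimal by Step 1 and part 1. $\blacksquare$

For $r=2$ and $F=C_k$ with $k$ odd, each $S_i$ is a single edge and $T_2(n)$ is the balanced complete bipartite graph. So for large $n$ the coloring that gave (2) is, up to the choice of the bipartition and of the assigned edges, the only kind of optimal proper coloring of $\mathcal C(n,k)$.
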